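\title{A compact null set on which no quasiconformal Jacobian blows up}

\begin{abstract}
For every $d\ge2$ we construct a compact set $E\subset\mathbb R^d$ of Lebesgue measure zero such that the Jacobian of a quasiconformal map of $\mathbb R^d$ cannot tend to infinity on $E$, nor on any nonempty relatively open part of $E$. Hence no locally integrable weight that blows up on $E$ is comparable to a quasiconformal Jacobian, although $A_1$ weights that blow up on $E$ exist. The set is a carpet whose $n$th generation holes have relative size $\delta_n\approx n^{-1/d}$. Such holes remove a fraction $\delta_n^d$ of the volume, which is not summable, while straight segments on the target side can avoid them at an average relative cost of order $\delta_n^{d+\alpha}$ with $\alpha>0$, which is summable.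
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $d\ge2$, $|A|$ is the Lebesgue measure of $A\subset\mathbb R^d$, and $B(p,r)$ and $\bar B(p,r)$ are the open and closed balls. A \emph{quasiconformal map} of $\mathbb R^d$ is an orientation-preserving homeomorphism $f:\mathbb R^d\to\mathbb R^d$ in $W^{1,d}_{\mathrm{loc}}$ such that $|Df|^d\le KJ_f$ almost everywhere for some constant $K<\infty$; here $|Df|$ is the operator norm of the derivative and $J_f=\det Df$. The Jacobian measures how $f$ changes volume, and the distortion inequality says that, up to a bounded factor, $J_f^{1/d}$ also measures how $f$ changes length.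

A locally integrable function $w\ge0$ is \emph{comparable to a quasiconformal Jacobian} if there are a quasiconformal $f$ and a constant $M<\infty$ with $w/M\le J_f\le Mw$ almost everywhere. We say that $w$ \emph{blows up on} a set $E$ if $w(z)\to\infty$ as $z\to E$. The sets $E$ of interest have measure zero, so the values of $w$ on $E$ play no role, and we read the condition in its weakest form: for every $A<\infty$ we have $w\ge A$ at all points off $E$ that are close enough to $E$. The following question is Question~4.2 of \cite{weight}.

\begin{quote}
\emph{Is there a compact set $E\subset\mathbb R^2$ of measure zero such that no locally integrable $w$ that blows up on $E$ is comparable to a quasiconformal Jacobian?}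
\end{quote}

We show that the answer is yes, in the plane and in every higher dimension.

The question can be phrased in terms of $f$ alone. For a quasiconformal $f$ and $p\in\mathbb R^d$ put
\[
\underline J_f(p)=\lim_{r\to0}\ \operatorname*{ess\,inf}_{B(p,r)}J_f\in[0,\infty];
\]
the limit exists because the essential infimum increases as $r$ decreases.

\begin{lemma}\label{lem:lindelof}
If $\underline J_f=\infty$ at every point of a set $S$, then for every $A<\infty$ there is an open set $W_A\supset S$ with $J_f\ge A$ almost everywhere on $W_A$.
\end{lemma}

\begin{proof}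
Each point of $S$ is the center of an open ball on which $J_f\ge A$ almost everywhere. Let $W_A$ be the union of these balls; it is also the union of countably many of them.
\end{proof}

Two consequences explain the form of the question. First, $J_f$ is finite almost everywhere, so $\underline J_f=\infty$ on $S$ forces $|S|=0$: measure zero is a necessary condition, and the question asks whether there is a further one. Second, if $S$ is compact and $\underline J_f=\infty$ on $S$, then redefining $J_f$ to be $\infty$ on the null set $\bigcup_k\{z\in W_k:J_f(z)<k\}$ gives a locally integrable weight that blows up on $S$ and equals $J_f$ almost everywhere. So a set that answers the question must defeat every quasiconformal map. The simplest null sets do not.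

\begin{example}[A point]\label{ex:point}
Let $0<\beta<1$ and $f(x)=(x-p)|x-p|^{\beta-1}$. For $x\ne p$ the matrix $Df(x)$ is symmetric, with eigenvalue $\beta|x-p|^{\beta-1}$ in the radial direction and $|x-p|^{\beta-1}$ in the $d-1$ orthogonal directions. Hence $J_f=\beta|x-p|^{d(\beta-1)}$ and $|Df|^d=J_f/\beta$, which is locally integrable. So $f$ is quasiconformal and $\underline J_f(p)=\infty$.
\end{example}

\begin{example}[A Cantor set]\label{ex:cantor}
Fix $0<\beta<1$ and $0<s<1$. For a closed ball $B=\bar B(p,\rho)$ let $\varphi_B$ be the identity off $B$, let $\varphi_B(x)=p+(|x-p|/\rho)^{\beta-1}(x-p)$ for $s\rho\le|x-p|\le\rho$, and let $\varphi_B(x)=p+s^{\beta-1}(x-p)$ for $|x-p|\le s\rho$. This is a Lipschitz homeomorphism that preserves $B$, and by Example~\ref{ex:point} it satisfies $|D\varphi_B|^d\le J_{\varphi_B}/\beta$ and $J_{\varphi_B}\ge\beta$ almost everywhere. Let the unit ball $B_0$ have level $0$, and give each ball $\bar B(p,\rho)$ of level $k$ the two disjoint children $\bar B(p\pm\frac12s\rho e_1,\frac13s\rho)\subset B(p,s\rho)$ of level $k+1$. Let $S$ be the set of points that lie in a ball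 of every level; it is compact, and null because $2^k(s/3)^{kd}\to0$. Let $\Phi_k$ be the composition of the maps $\varphi_B$ over the balls of level $k$ and $f_k=\Phi_0\circ\dots\circ\Phi_k$. On a ball $B$ of level $k$, $f_k$ is $\varphi_B$ followed by a similarity of ratio $s^{(\beta-1)k}$. The maps $f_k$ and $f_{k-1}$ agree off the balls of level $k$ and send each of these onto the same ball, of radius $(s^\beta/3)^k$. Hence $f_k$ and $f_k^{-1}$ converge uniformly, and the limit $f$ is a homeomorphism. Since $\int_{B_0}|Df_k|^d\le\beta^{-1}\int_{B_0}J_{f_k}=|B_0|/\beta$, we have $f\in W^{1,d}_{\mathrm{loc}}$. Off the balls of level $k+1$ we have $f=f_k$, so $|Df|^d\le J_f/\beta$ almost everywhere and $J_f\ge\beta s^{d(\beta-1)k}$ almost everywhere on the balls of level $k$. These contain $S$ in their interiors, so $\underline J_f=\infty$ on $S$.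
\end{example}

In Example~\ref{ex:cantor} each generation offers empty room of definite relative size, and the map uses it to expand what remains by a definite factor. Counting volume suggests that some version of this should always work: if a fraction $\delta_n^d$ of the volume is removed at step $n$ and handed to the remainder, the Jacobian on the remainder grows by the factor $(1-\delta_n^d)^{-1}$, and the product of these factors diverges precisely when the limit set is null. Weights do not reveal an obstruction either: Section~\ref{sec:A1} shows that every compact null set carries an $A_1$ weight that blows up on it. One might therefore guess that the answer to the question is no. The obstruction comes from length, not volume.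

\begin{theorem}\label{thm:main}
For every $d\ge2$ there is a nonempty compact set $E\subset[0,1]^d$ of Lebesgue measure $0$ such that for every quasiconformal map $f:\mathbb R^d\to\mathbb R^d$ the set $\{p\in E:\underline J_f(p)<\infty\}$ is dense in $E$.
\end{theorem}

The set $E$ is explicit, and the same set serves all quasiconformal maps, whatever their distortion. By Example~\ref{ex:point}, applied at a point $p\in E$, the conclusion cannot be strengthened to ``$\underline J_f<\infty$ everywhere on $E$''.

\begin{corollary}\label{cor:answer}
Let $E$ be as in Theorem~\ref{thm:main}. No locally integrable $w\ge0$ that blows up on $E$ is comparable to a quasiconformal Jacobian. Even the one-sided bound $w\le MJ_f$ almost everywhere is impossible. The same holds if $w(z)\to\infty$ as $z\to p$ only for every $p\in E\cap V$, where $V$ is an open set meeting $E$.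
\end{corollary}

\begin{proof}
The last statement contains the others. Suppose $w\le MJ_f$ almost everywhere and let $p\in E\cap V$. For every $A$ there is a ball around $p$ on which $w\ge MA$ off $E$. Since $|E|=0$, we get $J_f\ge A$ almost everywhere on that ball. So $\underline J_f=\infty$ on the nonempty relatively open set $E\cap V$, which contradicts Theorem~\ref{thm:main}.
\end{proof}

The case $d=2$ answers the question. The next corollary, proved in Section~\ref{sec:A1} where $A_1$ weights are recalled, shows in particular that Corollary~\ref{cor:answer} is not vacuous.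

\begin{corollary}\label{cor:A1}
There is an $A_1$ weight on $\mathbb R^d$ that blows up on $E$. It is not comparable to any quasiconformal Jacobian.
\end{corollary}

We write $\Omega_d$ for the volume of the unit ball of $\mathbb R^d$ and $\omega=\Omega_{d-1}$; in the plane $\Omega_d=\pi$ and $\omega=2$. The length of a segment $I$ is $\ell(I)$.

\section{Quasiconformal maps and their inverses}\label{sec:facts}

Let $f$ be a quasiconformal map of $\mathbb R^d$ and $g=f^{-1}$. We use two groups of standard facts.

\begin{itemize}
\item[(Q1)] \emph{Quasisymmetry.} The map $g$ is quasiconformal, and there are $C_0\ge1$ and $\alpha\in(0,1]$, depending on $f$, such that with $\eta(t)=C_0\max\{t^\alpha,t^{1/\alpha}\}$,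
\[
|x-y|\le t|x-z|\quad\Longrightarrow\quad|f(x)-f(y)|\le\eta(t)\,|f(x)-f(z)|,
\]
and likewise for $g$. One function $\eta$ serves both maps after $C_0$ is enlarged and $\alpha$ is decreased. See \cite[Ch.~11]{heinonen}, and for $d=2$ also \cite[Ch.~3]{aim}.
\item[(Q2)] \emph{Analytic properties.} Both $f$ and $g$ lie in $W^{1,d}_{\mathrm{loc}}$ and map null sets to null sets; $|Dg|^d\le KJ_g$ almost everywhere for some $K<\infty$; $0<J_f<\infty$ almost everywhere; and $J_g(f(x))J_f(x)=1$ for almost every $x$. See \cite{vaisala}.
\end{itemize}

The function $\eta$ is increasing, $\eta(1)=C_0$, and $\eta(t)=C_0t^\alpha$ for $t\le1$. Quasisymmetry says that relative distances are distorted in a controlled way: a set that is small compared with its distance to a reference point has an image with the same property, at the price of replacing the ratio $t$ by $C_0t^\alpha$. Below, $C,c>0$ denote constants that depend only on $d,K,C_0,\alpha$.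

The link between a large Jacobian and length is the following.

\begin{lemma}\label{lem:lip}
Let $O\subset\mathbb R^d$ be open and $J_f\ge A>0$ almost everywhere on $O$. Then $|g(a)-g(b)|\le(K/A)^{1/d}|a-b|$ for every segment $[a,b]\subset f(O)$.
\end{lemma}

\begin{proof}
By (Q2), $J_g\le1/A$ at $f(x)$ for almost every $x\in O$, hence almost everywhere on the open set $f(O)$, because $f$ maps null sets to null sets. So $|Dg|\le\Lambda_A:=(K/A)^{1/d}$ almost everywhere on $f(O)$. On a ball $B\subset f(O)$ the mollifications of $g$ are smooth on smaller concentric balls, their derivatives are averages of $Dg$ and so have norm at most $\Lambda_A$, and they converge to $g$ locally uniformly. Hence $g$ is $\Lambda_A$-Lipschitz on $B$. By compactness $[a,b]$ can be divided into finitely many pieces, each contained in a ball inside $f(O)$; add the bounds for the pieces.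
\end{proof}

So if $J_f$ blows up on $E$, then $g$ contracts every straight segment near $f(E)$ by a factor that tends to $0$. We argue on the target side, with straight segments there, because we have no control on the length of the image under $f$ of a given segment in the source. The task is to design $E$ so that segments on which $g$ is \emph{not} very contracting survive from each stage of the construction to the next.

\section{The cost of a detour}\label{sec:model}

A line that meets a small ball can be bent around it. If the bend is spread over a much larger ball, the extra length is quadratic in the small radius.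

\begin{lemma}[Tent]\label{lem:tent}
Let $\zeta\in\mathbb R^d$ and $0<R\le D/100$. Let $[p,p']$ be the intersection of $\bar B(\zeta,D/2)$ with a line that meets $\bar B(\zeta,R)$. Then there is a point $z$ such that the path $[p,z]\cup[z,p']$ lies in $\bar B(\zeta,D/2)\setminus\bar B(\zeta,R)$ and has length at most $|p-p'|+64R^2/D$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\draw (0,0) circle (3);
\filldraw[fill=gray!30] (0,0) circle (0.45);
\draw[dashed] (-2.985,0.3) -- (2.985,0.3);
\draw[dotted] (0,0.3) -- (0,2.1);
\draw[thick] (-4.3,0.3) -- (-2.985,0.3) -- (0,2.1) -- (2.985,0.3) -- (4.3,0.3);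
\fill (0,0) circle (0.05) node[below] {\small$\zeta$};
\fill (0,0.3) circle (0.05);
\node at (0.4,0.65) {\small$m$};
\fill (0,2.1) circle (0.05) node[above] {\small$z$};
\fill (-2.985,0.3) circle (0.05) node[above left] {\small$p$};
\fill (2.985,0.3) circle (0.05) node[above right] {\small$p'$};
\node at (-0.4,1.3) {\small$4R$};
\node at (1.5,-0.5) {\small$\bar B(\zeta,R)$};
\node at (0,-2.4) {\small$\bar B(\zeta,D/2)$};
\end{tikzpicture}
\caption{A tent. A line that meets the small ball $\bar B(\zeta,R)$ is rerouted inside the large ball $\bar B(\zeta,D/2)$: its chord $[p,p']$ (dashed) is replaced by two segments through an apex $z$ at height $4R$ above the midpoint $m$ of the chord. The extra length is at most $64R^2/D$. The picture exaggerates the ratio $R/D$.}\label{fig:tent}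
\end{figure}

\begin{proof}
Let $m$ be the foot of the perpendicular from $\zeta$ to the line and $\rho=|m-\zeta|\le R$. Then $m$ is the midpoint of the chord, whose half-length is $l=\sqrt{D^2/4-\rho^2}\ge D/4\ge25R$. Let $\nu=(m-\zeta)/\rho$ if $\rho>0$, and let $\nu$ be any unit vector orthogonal to the line if $\rho=0$; this is where $d\ge2$ is used. Put $z=m+4R\nu$ (Figure~\ref{fig:tent}).

Since $|z-\zeta|=4R+\rho\le5R\le D/2$, the path lies in $\bar B(\zeta,D/2)$ by convexity. In the plane with origin $m$ and axes along the line and along $\nu$ we have $p=(-l,0)$, $p'=(l,0)$, $z=(0,4R)$ and $\zeta=(0,-\rho)$. The line $pz$ has the equation $-4Rx_1+lx_2=4Rl$, so its distance from $\zeta$ is $(4R+\rho)\,l/\sqrt{l^2+16R^2}$, and the same holds for $zp'$ by symmetry. As $l\ge25R$, we have $l^2+16R^2\le4l^2$, so this distance is at least $2R$. Finally, the extra length is $2(\sqrt{l^2+16R^2}-l)\le16R^2/l\le64R^2/D$.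
\end{proof}

\subsection*{A model computation}
Take $d=2$ and suppose that, on the target side, the holes of one generation are the disks $\bar B(c,\delta)$, $c\in\mathbb Z^2$, with $\delta\le1/200$. They occupy the fraction $\pi\delta^2$ of the area. Let $T$ be a rectangle in any position, with sides $L\ge2$ and $2h\ge2$, foliated by parallel segments $I_y$, $|y|\le h$, of length $L$. A single long segment may meet many holes, so we average over $y$.

The unit squares centered at those $c$ whose holes meet $T$ have disjoint interiors and lie within distance $1$ of $T$, so at most $(L+2)(2h+2)\le12hL$ holes meet $T$. Shorten $I_y$ by at most $1/2$ at each end so that its endpoints lie outside the open disks $B(c,1/4)$. Whenever the shortened segment meets a hole $\bar B(c,\delta)$, it contains the whole chord of $\bar B(c,1/4)$, and we replace this chord by the tent of Lemma~\ref{lem:tent} with $R=\delta$ and $D=1/2$. The disks $\bar B(c,1/4)$ are disjoint, so the result is a polygonal path that avoids all holes. Each tent costs at most $128\delta^2$, and each hole meets $I_y$ only for $y$ in an interval of length at most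 $2\delta$. The average over $y$ of the extra length is therefore at most
\[
\frac1{2h}\cdot12hL\cdot2\delta\cdot128\delta^2=1536\,\delta^3L .
\]
So for some $y$ the path has length at most $(1+1536\delta^3)L$. Now let $g$ be any map that sends the two ends of every shortened $I_y$ to points at distance at least $u$, and let $Q$ be such that $|g(x)-g(x')|\le Q|x-x'|$ whenever $[x,x']$ avoids the holes. The triangle inequality along the path gives $u\le Q(1+1536\delta^3)L$, that is, $Q\ge(1-1536\delta^3)\,u/L$.

Thus one generation of holes removes area of order $\delta^2$ but lowers the best stretch of $g$ along segments only by a relative amount of order $\delta^3$. With $\delta_n\approx n^{-1/2}$ the area tends to $0$ while the stretch stays bounded below, and Lemma~\ref{lem:lip} then keeps $J_f$ from blowing up.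

In the real problem the holes are placed regularly in the source, and we see them on the target side through the unknown map $f$. Three things change. The images of the holes may be far larger than in the model, and then tents are too expensive; such holes will be jumped over instead (Section~\ref{sec:holes}). The number of holes in a tube is no longer given, and bounding it requires choosing the scale of the tube by a pigeonhole argument (Section~\ref{sec:tube}). Finally, the new segments must keep a definite distance from all holes so that the step can be repeated, which dictates the inductive quantity (Section~\ref{sec:stretch}).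

\section{The set $E$}\label{sec:set}

\subsection*{Parameters}
Let $\delta_n=2^{-k_n}$ with $k_n=\lceil\log_2(8n^{1/d})\rceil$, so that
\begin{equation}\label{eq:delta}
\tfrac1{16}n^{-1/d}\le\delta_n\le\tfrac18n^{-1/d},\qquad\sum_n\delta_n^d=\infty,\qquad\sum_n\delta_n^{d+\alpha}<\infty\ \text{ for every }\alpha>0 .
\end{equation}
Let $\sigma_n=2^{-n}$ and $r_1=2^{-8}$. Given $r_n$, put
\[
\tau_n=r_n^{d+1},\qquad j_n=\min\{j\ge1:2^j\ge n/\tau_n\},\qquad\lambda_n=\sigma_n^{j_n}\tau_n,\qquad r_{n+1}=\lambda_n^{n+2}.
\]
Here $r_n$ is the side of the cubes of generation $n$ and $\delta_n$ is the relative size of their holes. The other numbers serve the proof, and none depends on a map. Segments whose endpoints have $g$-images closer than $\tau_n$ will be discarded; as there are at most $r_n^{-d}$ cubes of side $r_n$ in $[0,1]^d$, the exponent $d+1$ makes the total discarded amount of order $r_n$. The number $\sigma_n$ is the ratio of width to length of the tube used at step $n$. The ladder of scales $\tau_n,\sigma_n\tau_n,\dots,\sigma_n^{j_n}\tau_n=\lambda_n$ is long enough for the pigeonhole argument. The growing exponent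 $n+2$ makes the next cubes negligible compared with every scale of the ladder, even after the distortion $t\mapsto C_0t^\alpha$ with an arbitrarily small $\alpha$.

\begin{lemma}\label{lem:param}
The numbers $\delta_n,r_n,\tau_n,\lambda_n$ are powers of $2$, and
\[
r_{n+1}\le\lambda_n\le\tau_n\le\tfrac12\delta_nr_n\le\tfrac1{16}r_n,\qquad r_n\le2^{-8n},\qquad r_{n+1}/\lambda_n\le2^{-n(n+1)} .
\]
\end{lemma}

\begin{proof}
The first claim follows by induction. Since $\lambda_n\le\tau_n\le r_n^3$, we have $r_{n+1}\le\lambda_n^3\le r_n^9$, and $r_n\le2^{-8n}$ follows by induction because $72n\ge8(n+1)$. Then $r_n^d\le2^{-16n}\le\frac1{32n}\le\frac12\delta_n$ by \eqref{eq:delta}, so $\tau_n=r_n^d\,r_n\le\frac12\delta_nr_n\le r_n/16$. Finally $r_{n+1}/\lambda_n=\lambda_n^{n+1}$ and $\lambda_n\le r_n\le2^{-n}$.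
\end{proof}

\subsection*{Construction}
A \emph{cube of generation $n$} is a closed cube of side $r_n$ with vertices in $r_n\mathbb Z^d$. For such a cube $P$ with center $c_P$, the \emph{hole} $H_P$ is the open concentric cube of side $\delta_nr_n$, and $\hat H_P$ is the closed concentric cube of side $2\delta_nr_n$. Both lie in the interior of $P$. Let $E_0=[0,1]^d$. Given $E_{n-1}$, let $\mathcal G_n$ be the set of cubes of generation $n$ contained in $E_{n-1}$, and put
\[
E_n=E_{n-1}\setminus\bigcup_{P\in\mathcal G_n}H_P,\qquad E=\bigcap_nE_n .
\]

\begin{lemma}\label{lem:E}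
For each $n\ge1$, $E_{n-1}$ is the union of the cubes of $\mathcal G_n$, and for $P\in\mathcal G_n$ the set $P\setminus H_P$ is a nonempty union of cubes of $\mathcal G_{n+1}$. The set $E$ is compact, nonempty and of measure zero.
\end{lemma}

\begin{proof}
The first claim holds for $n=1$; assume it for $n$. Distinct cubes of generation $n$ have disjoint interiors and $H_P\subset\operatorname{int}P$, so $E_n=\bigcup_{P\in\mathcal G_n}(P\setminus H_P)$ and $|E_n|=(1-\delta_n^d)|E_{n-1}|$. The vertices of $P$ and of $H_P$ lie in $\frac12\delta_nr_n\mathbb Z^d$, which is contained in $r_{n+1}\mathbb Z^d$ by Lemma~\ref{lem:param}. Hence each cube of generation $n+1$ in $P$ either lies in the closure of $H_P$ or misses $H_P$, and $P\setminus H_P$, being the closure of $P\setminus\overline{H_P}$, is the union of the cubes of the second kind. These lie in $E_n$, so they belong to $\mathcal G_{n+1}$, and the induction continues. The sets $E_n$ are compact and decreasing, and $|E|=\prod_n(1-\delta_n^d)=0$ by \eqref{eq:delta}. All holes lie in $(0,1)^d$, so $E\supset\partial[0,1]^d$.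
\end{proof}

\subsection*{Reduction to one cube}
Density is a local statement, so we work inside one cube of the construction. For $m\ge1$ and $P_0\in\mathcal G_m$ put
\[
F_n=E_n\cap P_0\qquad(n\ge m).
\]
These are decreasing compact sets with intersection $E\cap P_0$. We use two properties:
\begin{itemize}
\item[(F1)] $\mathbb R^d\setminus F_{n+1}$ is the union of $\mathbb R^d\setminus F_n$ and of some holes $H_P$ of generation $n+1$;
\item[(F2)] for each $n\ge m$ there is a cube $P$ of generation $n$ with $P\setminus H_P\subset F_n$.
\end{itemize}
The first is the definition of $E_{n+1}$. For the second, Lemma~\ref{lem:E} gives inductively a cube $P\in\mathcal G_n$ with $P\subset P_0$, and $P\setminus H_P\subset E_n$. In particular $|F_n|>0$, and $\operatorname{ess\,inf}_{F_n}J_f$ is nondecreasing in $n$.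

\begin{proposition}\label{prop:local}
For every quasiconformal $f$, every $m\ge1$ and every $P_0\in\mathcal G_m$,
\[
\lim_{n\to\infty}\ \operatorname*{ess\,inf}_{F_n}J_f<\infty .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:local}]
If the theorem fails for $f$, there is an open set $V$ meeting $E$ with $\underline J_f=\infty$ on $V\cap E$. Pick $p\in V\cap E$. By Lemma~\ref{lem:E}, $p$ lies in a cube of $\mathcal G_m$ for every $m$, and for large $m$ this cube $P_0$ is contained in $V$. Given $A$, Lemma~\ref{lem:lindelof} provides an open set $W_A\supset E\cap P_0$ with $J_f\ge A$ almost everywhere on $W_A$. The compact sets $F_n\setminus W_A$ decrease and have empty intersection, so $F_n\subset W_A$ for large $n$. Hence $\operatorname{ess\,inf}_{F_n}J_f\to\infty$, contrary to Proposition~\ref{prop:local}.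
\end{proof}

\section{The stretch of the inverse along segments}\label{sec:stretch}

Fix $f$, $g=f^{-1}$, $m$ and $P_0$. For a segment $I=[a,b]$ with $a\ne b$ in the target, call $\Delta(I)=|g(a)-g(b)|$ its \emph{displacement} and $\Delta(I)/\ell(I)$ its \emph{stretch}. The first idea is to follow the supremum of the stretch over all segments in $f(F_n)$. But a nearly extremal segment could then be much shorter than the cubes of the next generation, or run along the boundary of $f(F_n)$, and there would be no room to average over parallel segments as in the model. We therefore admit only segments that have a definite displacement and a margin of the same size.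

For $\tau>0$ and $n\ge m$ let $\mathcal S_n(\tau)$ be the set of closed segments $I$ with
\[
\Delta(I)\ge\tau\qquad\text{and}\qquad\operatorname{dist}\bigl(g(I),\mathbb R^d\setminus F_n\bigr)\ge\tau ;
\]
the second condition implies $g(I)\subset\operatorname{int}F_n$. Let $q_n(\tau)$ be the supremum of the stretch over $\mathcal S_n(\tau)$, with $q_n(\tau)=0$ if this set is empty, and put $q_n=q_n(\tau_n)$. The sets $\mathcal S_n(\tau)$ grow as $\tau$ decreases, so $q_n(\tau)$ is nonincreasing in $\tau$. Lemma~\ref{lem:lip} with $O=\operatorname{int}F_n$ gives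
\begin{equation}\label{eq:upper}
q_n(\tau)\le(K/A)^{1/d}\quad\text{for all }\tau>0,\qquad\text{if }A=\operatorname*{ess\,inf}_{F_n}J_f>0 .
\end{equation}

\begin{lemma}\label{lem:lower}
For $n\ge m$ we have $q_n\ge\tau_n/\operatorname{diam}f(P_0)>0$.
\end{lemma}

\begin{proof}
A segment in $\mathcal S_n(\tau_n)$ lies in $f(P_0)$ and has displacement at least $\tau_n$, so it suffices to find one. Take $P$ as in (F2) and let $x_0$ be the center of a subcube of side $r_n/4$ at a corner of $P$. Every coordinate of a point of this subcube differs from that of $c_P$ by at least $r_n/4$, so the subcube misses $H_P$, and $B(x_0,r_n/8)\subset F_n$. Follow a ray from $f(x_0)$ to the first point $b$ with $|g(b)-x_0|=r_n/16$; such a point exists because $|g(z)|\to\infty$ as $|z|\to\infty$. Then $g([f(x_0),b])\subset\bar B(x_0,r_n/16)$, so $[f(x_0),b]\in\mathcal S_n(r_n/16)\subset\mathcal S_n(\tau_n)$ by Lemma~\ref{lem:param}.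
\end{proof}

The heart of the paper is the following inductive step.

\begin{proposition}\label{prop:step}
Suppose $\operatorname{ess\,inf}_{F_n}J_f\ge1$ for all large $n$. Then there are $n_1$ and $C_1$ such that
\[
q_{n+1}\ge\bigl(1-C_1n^{-1-\alpha/d}\bigr)q_n\qquad(n\ge n_1).
\]
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:local} from Proposition~\ref{prop:step}]
Suppose $\operatorname{ess\,inf}_{F_n}J_f\to\infty$. Then $q_n\to0$ by \eqref{eq:upper}, and Proposition~\ref{prop:step} applies. Enlarge $n_1$ so that $C_1n_1^{-1-\alpha/d}\le\frac12$. Since $\sum n^{-1-\alpha/d}<\infty$, the product $\prod_{n\ge n_1}(1-C_1n^{-1-\alpha/d})$ is positive, and $q_{n_1}>0$ by Lemma~\ref{lem:lower}. So $\inf_{n\ge n_1}q_n>0$, a contradiction.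
\end{proof}

Sections~\ref{sec:tube}--\ref{sec:lines} prove Proposition~\ref{prop:step}. We fix a large $n$ and write
\[
\sigma=\sigma_n,\quad\lambda=\lambda_n,\quad r=r_{n+1},\quad\delta=\delta_{n+1},\quad\Lambda=K^{1/d},\quad\varepsilon=2C_0\,\eta(4\sigma),\quad\kappa=\eta(2\sqrt d\,\delta).
\]
How large $n$ must be depends on $f$ and $P_0$. We require $n\ge m$, that $q_n(\tau)$ and $q_{n+1}(\tau)$ are at most $\Lambda$ for all $\tau>0$, which holds for large $n$ by the hypothesis and \eqref{eq:upper}, and that
\begin{equation}\label{eq:large}
\sigma\le\tfrac14,\quad\varepsilon\le\tfrac14,\quad\kappa\le\tfrac1{100},\quad\sqrt d\,r<\tfrac14\lambda,\quad4\eta(2\sqrt d\,r/\lambda)\le\sigma,\quad n>\Lambda\operatorname{diam}f(P_0).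
\end{equation}
These hold for large $n$: we have $\varepsilon\le C2^{-\alpha n}$ and $\kappa\le C\delta^\alpha$ once the arguments of $\eta$ are at most $1$, and $r/\lambda\le2^{-n(n+1)}$ gives $\eta(2\sqrt d\,r/\lambda)\le C2^{-\alpha n(n+1)}$, which is eventually smaller than $2^{-n}/4$.

\section{A segment and a tube around it}\label{sec:tube}

We look for a nearly extremal segment $I$, of length $L$ and stretch $q$, and a tube of radius $\sigma L$ around it. To count the cubes that the $g$-image of the tube meets we must know that $g$ does not stretch by much more than $q$ across the tube. If $I$ is chosen at the threshold $\tau$, the transversal displacements are expected to be of order $\sigma\tau$, below the threshold, so they are governed by $q_n(\sigma\tau)$, which could be much larger than $q_n(\tau)$. This cannot happen at every scale of the ladder, because $q_n(\cdot)$ is bounded above and below. This is the only place in the proof of Proposition~\ref{prop:step} where the size of the bound $\Lambda$, and thus the hypothesis on $J_f$, matters.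

\begin{lemma}\label{lem:segment}
There are a number $\tau\le\tau_n$ with $\tau':=\sigma\tau\ge\lambda$ and a segment $I=[a,b]\in\mathcal S_n(\tau)$ whose length $L$, displacement $u$ and stretch $q=u/L$ satisfy
\[
\tau\le u<2\tau,\qquad q\ge(1-2^{-n})\,q_n,\qquad q_n(\tau')\le4q .
\]
\end{lemma}

\begin{proof}
\emph{Scale.} There is $0\le j<j_n$ with $q_n(\sigma^{j+1}\tau_n)\le2q_n(\sigma^j\tau_n)$. Otherwise Lemma~\ref{lem:lower}, the definition of $j_n$ and \eqref{eq:large} give
\[
\Lambda\ge q_n(\lambda)>2^{j_n}q_n\ge\frac n{\tau_n}\cdot\frac{\tau_n}{\operatorname{diam}f(P_0)}>\Lambda .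
\]
Put $\tau=\sigma^j\tau_n$. Then $\tau'\ge\lambda$, $q_n(\tau')\le2q_n(\tau)$, and $0<q_n\le q_n(\tau)\le\Lambda$.

\emph{Segment.} Pick $I_0\in\mathcal S_n(\tau)$ with stretch $Q_0\ge(1-2^{-n})q_n(\tau)$. The pairs $(x,y)\in I_0\times I_0$ with $|g(x)-g(y)|\ge\tau$ and $|g(x)-g(y)|\ge Q_0|x-y|$ form a nonempty compact set. Let $(a,b)$ minimize $|x-y|$ on it; $a\ne b$ because $\tau>0$. Then $I=[a,b]\subset I_0$ inherits the margin of $I_0$, so $I\in\mathcal S_n(\tau)$. Also $q\ge Q_0\ge(1-2^{-n})q_n$ and $q_n(\tau')\le2q_n(\tau)\le4Q_0\le4q$.

Suppose $u\ge2\tau$. The function $x\mapsto|g(a)-g(x)|-|g(x)-g(b)|$ is continuous on $I$ and changes sign, so it vanishes at some $x\in I$. Both $[a,x]$ and $[x,b]$ then have displacement at least $u/2\ge\tau$, and the shorter one has length at most $L/2$, hence stretch at least $q\ge Q_0$. This contradicts the minimality of $|a-b|$.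
\end{proof}

Let $e=(b-a)/L$ and $h=\sigma L$, and define the tube
\[
T=\{a+te+y:\ 0\le t\le L,\ y\perp e,\ |y|\le h\}.
\]
Every point of $T$ is within $h$ of $I$. Note that $qh=\sigma u\ge\tau'$. The bound $u<2\tau$ makes the displacement of $I$ comparable to its margin, so that quasisymmetry keeps $g(T)$ well inside $F_n$.

\begin{lemma}\label{lem:margin}
If $w\in I$ and $|z-w|\le2h$, then $|g(z)-g(w)|\le\varepsilon\tau$ and $\operatorname{dist}(g(z),\mathbb R^d\setminus F_n)\ge\frac34\tau$.
\end{lemma}

\begin{proof}
One endpoint of $I$, say $a$, has $|a-w|\ge L/2$. From $|a-w|\le|a-b|$ and (Q1) for $g$ we get $|g(a)-g(w)|\le C_0u$. From $|z-w|\le2\sigma L\le4\sigma|a-w|$ we get $|g(z)-g(w)|\le\eta(4\sigma)\,C_0u\le\varepsilon\tau$, because $u<2\tau$. Since $g(w)$ has distance at least $\tau$ from $\mathbb R^d\setminus F_n$ and $\varepsilon\le\frac14$, the second claim follows.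
\end{proof}

Let $\mathcal P$ be the set of cubes of generation $n+1$ that meet $g(T)$, and $N=\#\mathcal P\ge1$. Each $P\in\mathcal P$ has diameter $\sqrt d\,r<\tau/4$, so $P\subset F_n\subset[0,1]^d$ by Lemma~\ref{lem:margin}, and $N\le r^{-d}$. If $g$ were a similarity of ratio $q$, the number $N$ would be about $q^d|T|\,r^{-d}$. The choice of scale gives this as an upper bound.

\begin{lemma}\label{lem:count}
$N\le Cq^dh^{d-1}L\,r^{-d}$.
\end{lemma}

\begin{proof}
Put $w_i=a+ihe\in I$ for $0\le i\le\lfloor L/h\rfloor$. There are at most $1/\sigma+1\le2/\sigma$ such points, and every point of $T$ is within $\sqrt2\,h$ of one of them, so the balls $\bar B(w_i,2h)$ cover $T$. Let $\mu_i$ be the maximum of $|g-g(w_i)|$ on $\bar B(w_i,2h)$, attained at $z_i$. If $\mu_i<\tau'$, then $\mu_i<qh$. If $\mu_i\ge\tau'$, then $[w_i,z_i]\in\mathcal S_n(\tau')$, because by Lemma~\ref{lem:margin} its $g$-image has distance at least $\frac34\tau\ge\tau'$ from $\mathbb R^d\setminus F_n$; hence $\mu_i\le q_n(\tau')\cdot2h\le8qh$. So $\mu_i\le8qh$ in both cases. As $\sqrt d\,r\le\lambda\le\tau'\le qh$, the cubes that meet $g(\bar B(w_i,2h))$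 lie in $\bar B(g(w_i),9qh)$, and there are at most $\Omega_d(9qh)^dr^{-d}$ of them. Summing over $i$ gives $N\le C\sigma^{-1}q^dh^dr^{-d}$, and $h/\sigma=L$.
\end{proof}

\begin{lemma}\label{lem:diam}
$\operatorname{diam}f(P)\le h$ for every $P\in\mathcal P$.
\end{lemma}

\begin{proof}
Let $x=g(z)\in P$ with $z\in T$. Since $|g(a)-g(b)|=u$, one endpoint of $I$, say $a$, satisfies $|x-g(a)|\ge u/2\ge\lambda/2$; and $|z-a|\le L+h\le2L$. For $x'\in P$ we have $|x'-x|\le\sqrt d\,r\le(2\sqrt d\,r/\lambda)|x-g(a)|$, so (Q1) for $f$ gives $|f(x')-f(x)|\le2L\,\eta(2\sqrt d\,r/\lambda)$. Hence $\operatorname{diam}f(P)\le4L\,\eta(2\sqrt d\,r/\lambda)\le\sigma L$ by \eqref{eq:large}.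
\end{proof}

\section{The holes seen from the target}\label{sec:holes}

The sets $f(H_P)$ and $f(P)$ are irregular, but quasisymmetry lets us replace them by round balls. We enclose the image of the doubled hole $\hat H_P$, because a path that avoids it automatically keeps a margin from $H_P$. For $P\in\mathcal P$ put
\[
\zeta_P=f(c_P),\qquad R_P=\max_{\hat H_P}|f-\zeta_P|,\qquad D_P=\min_{\partial P}|f-\zeta_P|,
\]
\[
B_P=\bar B(\zeta_P,R_P),\qquad B_P^*=\bar B(\zeta_P,D_P/2).
\]

\begin{lemma}\label{lem:balls}
Let $C_2=2C_0\sqrt d$ and $P\in\mathcal P$.
\begin{itemize}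
\item[(a)] $f(\operatorname{int}\hat H_P)\subset\operatorname{int}B_P$ and $B(\zeta_P,D_P)\subset f(\operatorname{int}P)$. The balls $B(\zeta_P,D_P)$, $P\in\mathcal P$, are pairwise disjoint, and so are the balls $B_P^*$.
\item[(b)] $0<R_P\le\kappa D_P\le D_P/100$.
\item[(c)] $|g(z)-g(z')|\le C_2\delta r$ for $z,z'\in B_P$.
\item[(d)] $\sum_{P\in\mathcal P}D_P^d\le Ch^{d-1}L$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $f(\operatorname{int}\hat H_P)$ is open and contained in $B_P$, so it lies in $\operatorname{int}B_P$. The ball $B(\zeta_P,D_P)$ is connected and misses $f(\partial P)$, so it lies in one of the disjoint open sets $f(\operatorname{int}P)$ and $f(\mathbb R^d\setminus P)$; it contains $\zeta_P$, which is in the first. The interiors of distinct cubes are disjoint.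

(b) If $x\in\hat H_P$ and $x'\in\partial P$, then $|x-c_P|\le\sqrt d\,\delta r$ and $|x'-c_P|\ge r/2$, so $|x-c_P|\le2\sqrt d\,\delta\,|x'-c_P|$. Apply (Q1) for $f$.

(c) Let $R_P=|f(x)-\zeta_P|$ with $x\in\hat H_P$. From $|z-\zeta_P|\le|f(x)-\zeta_P|$ and (Q1) for $g$ we get $|g(z)-c_P|\le C_0|x-c_P|\le C_0\sqrt d\,\delta r$, and the same bound holds for $z'$.

(d) The set $f(P)$ meets $T$ and has diameter at most $h$ by Lemma~\ref{lem:diam}. So the disjoint balls $B(\zeta_P,D_P)\subset f(P)$ lie in a cylinder of radius $2h$ and length $L+2h\le2L$.
\end{proof}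

\subsection*{Trimming the tube}
We control the margin and the list of relevant holes only inside $T$, so tents must not leave $T$. A tent for $P$ is safe if $B_P^*$ lies in the tube. The balls $B_P^*$ that cross the boundary of the tube must be treated in a more wasteful way, so we shrink the tube by an amount chosen to make them rare. Define
\[
\psi(a+te+y)=\min\{t,\ L-t,\ h-|y|\}\qquad(t\in\mathbb R,\ y\perp e),
\]
a minimum of three $1$-Lipschitz functions on $\mathbb R^d$, and for $0\le s\le h/2$ let
\[
T_s=\{\psi\ge s\}=\{a+te+y:\ s\le t\le L-s,\ y\perp e,\ |y|\le h-s\}\subset T .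
\]

\begin{lemma}\label{lem:trim}
There is $s\in[0,h/2]$ such that $\mathcal P_\partial=\{P\in\mathcal P:s\in\psi(B_P^*)\}$ satisfies $\sum_{P\in\mathcal P_\partial}R_P^{d-1}\le Ch^{d-2}L$.
\end{lemma}

\begin{proof}
The set $\psi(B_P^*)$ is a closed interval of length at most $D_P$. Therefore, by Lemma~\ref{lem:balls}(b) and (d),
\[
\int_0^{h/2}\sum_{P\in\mathcal P}R_P^{d-1}\mathbf 1_{\psi(B_P^*)}(s)\,ds\le\sum_{P\in\mathcal P}D_PR_P^{d-1}\le\sum_{P\in\mathcal P}D_P^d\le Ch^{d-1}L,
\]
and for some $s$ the integrand is at most $2/h$ times the integral.
\end{proof}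

Fix this $s$. For $P\in\mathcal P\setminus\mathcal P_\partial$ the interval $\psi(B_P^*)$ lies on one side of $s$. Either $\psi<s$ on $B_P^*$, and then $B_P^*$ misses $T_s$; or $\psi>s$ on $B_P^*$, and then $B_P^*\subset T_s$ and we call $P$ \emph{interior}.

\subsection*{Big and small holes}
Suppose we used tents for all interior cubes. As in the model, $P$ would contribute at most $\omega R_P^{d-1}\cdot64R_P^2/D_P$ to the integrated extra length, and Lemma~\ref{lem:balls}(b) and (d) bound the total by $C\kappa^{d+1}h^{d-1}L$. The relative cost would be $C\delta^{\alpha(d+1)}$, which is summable in $n$ only when $\alpha>d/(d+1)$. The bound (b) cannot be improved in general: for the map of Example~\ref{ex:point} with $p=c_P$ we have $R_P/D_P=(2\sqrt d\,\delta)^\beta$.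

An inflated hole, however, works in our favor. By Lemma~\ref{lem:balls}(c), $g$ compresses $B_P$ to diameter $C_2\delta r$ however large $R_P$ is. If we delete the part of a segment inside $B_P$, we lose displacement at most $C_2\delta r$ and save the length of a chord. Integrated over parallel lines, the loss is at most $C_2\delta r\cdot\omega R_P^{d-1}$, while the saved length is $\Omega_dR_P^d$, which at stretch $q$ is worth the displacement $q\,\Omega_dR_P^d$. Deleting is profitable when $R_P$ exceeds a multiple of $\delta r/q$, the size the hole would have if $g$ were a similarity of ratio $q$. So put $\Gamma=2C_2\omega/\Omega_d$ and split the interior cubes into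
\[
\mathcal P_{\mathrm{big}}=\{P\text{ interior}:qR_P\ge\Gamma\delta r\},\qquad\mathcal P_{\mathrm{small}}=\{P\text{ interior}:qR_P<\Gamma\delta r\}.
\]

\section{Cutting and bending lines}\label{sec:lines}

Let $Y=\{y\perp e:|y|\le h-s\}$, with the Lebesgue measure of $e^\perp\cong\mathbb R^{d-1}$, so that $|Y|=\omega(h-s)^{d-1}\ge ch^{d-1}$. For $y\in Y$ let $I_y=[a_y,b_y]$ with $a_y=a+se+y$ and $b_y=b-se+y$. This is the intersection of $T_s$ with the line $a+y+\mathbb Re$, and $\ell(I_y)=L-2s\le L$. Since $|a_y-a|$ and $|b_y-b|$ are at most $s+|y|\le h$, Lemma~\ref{lem:margin} and $\tau\le u$ give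
\begin{equation}\label{eq:ends}
\Delta(I_y)\ge u-2\varepsilon\tau\ge(1-2\varepsilon)u .
\end{equation}

\subsection*{The modification}
Fix $y\in Y$. If $I_y$ meets $B_P$ for some $P\in\mathcal P$, then $B_P^*\supset B_P$ meets $T_s$, so $P$ is interior or belongs to $\mathcal P_\partial$. For each such $P$ do the following.
\begin{itemize}
\item \emph{Cut}, if $P\in\mathcal P_\partial\cup\mathcal P_{\mathrm{big}}$. Delete the segment $I_y\cap B_P$, which may be a single point, and replace each remaining part by its closure. The endpoints of the deleted segment have $g$-images at distance at most $C_2\delta r$ by Lemma~\ref{lem:balls}(c). The newly created endpoints lie on the sphere $\partial B_P$, so the remaining parts miss $\operatorname{int}B_P$.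
\item \emph{Tent}, if $P\in\mathcal P_{\mathrm{small}}$. Since $B_P^*\subset T_s$, the whole chord of $B_P^*$ on the line lies in $I_y$. Replace it by the two segments of Lemma~\ref{lem:tent}, which applies by Lemma~\ref{lem:balls}(b). They lie in $B_P^*\setminus B_P$ and add at most $64R_P^2/D_P$ to the length.
\end{itemize}
The change made for $P$ takes place inside $B_P^*$, and these balls are disjoint, so the changes do not interact. A cut raises the number of segments by at most $1$ and a tent by at most $3$. We obtain a family $\mathcal K_y$ of at most $1+3N\le4N$ closed segments in $T_s$. None of them meets $\operatorname{int}B_P$ for any $P\in\mathcal P$: inside $B_P^*$ the family either was modified to avoid $\operatorname{int}B_P$, or coincides with $I_y$, which then misses $B_P$.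

\begin{lemma}\label{lem:admissible}
Every $I'\in\mathcal K_y$ with $\Delta(I')\ge\tau_{n+1}$ belongs to $\mathcal S_{n+1}(\tau_{n+1})$.
\end{lemma}

\begin{proof}
Since $\tau_{n+1}\le\frac12\delta r$ by Lemma~\ref{lem:param}, it suffices by (F1) to show that $g(I')$ has distance at least $\frac12\delta r$ from $\mathbb R^d\setminus F_n$ and from every hole $H_P$ of generation $n+1$. As $I'\subset T$, Lemma~\ref{lem:margin} gives distance at least $\frac34\tau$ from $\mathbb R^d\setminus F_n$, and $\tau\ge\lambda>r$. If $P\in\mathcal P$, then $g(I')$ misses $\operatorname{int}\hat H_P$ by Lemma~\ref{lem:balls}(a), and the complement of $\operatorname{int}\hat H_P$ has distance $\frac12\delta r$ from $H_P$. If $P\notin\mathcal P$, then $g(I')\subset g(T)$ misses $P$, and the complement of $P$ has distance $\frac12(1-\delta)r\ge\frac12\delta r$ from $H_P$.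
\end{proof}

\subsection*{The inequality for one line}
The segments of $\mathcal K_y$ and the deleted segments together form a polygonal path from $a_y$ to $b_y$. Let $k(y)$ be the number of cuts. By the triangle inequality and \eqref{eq:ends},
\[
\sum_{I'\in\mathcal K_y}\Delta(I')\ge(1-2\varepsilon)u-C_2\delta r\,k(y).
\]
The segments with displacement less than $\tau_{n+1}$ contribute at most $4N\tau_{n+1}$ to the left side. The others have stretch at most $q_{n+1}$ by Lemma~\ref{lem:admissible}, so they contribute at most $q_{n+1}$ times the total length of $\mathcal K_y$. This length is at most $L$, minus the lengths deleted for big cubes, plus the costs of the tents; we do not count the length saved at cubes of $\mathcal P_\partial$. Hence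
\begin{multline}\label{eq:line}
(1-2\varepsilon)u-C_2\delta r\,k(y)-4N\tau_{n+1}\\
\le q_{n+1}\Bigl(L-\sum_{P\in\mathcal P_{\mathrm{big}}}\ell(I_y\cap B_P)+\sum_{P\in\mathcal P_{\mathrm{small}}}\frac{64R_P^2}{D_P}\,\mathbf 1_{Y_P}(y)\Bigr),
\end{multline}
where $Y_P=\{y\in Y:I_y\cap B_P\ne\emptyset\}$ and $k(y)=\sum_{P\in\mathcal P_\partial\cup\mathcal P_{\mathrm{big}}}\mathbf 1_{Y_P}(y)$.

\subsection*{Averaging}
The set $Y_P$ is a translate of the orthogonal projection of the compact set $B_P\cap T_s$ to $e^\perp$, so it is compact and $|Y_P|\le\omega R_P^{d-1}$. For $P\in\mathcal P_{\mathrm{big}}$ we have $B_P\subset T_s$, so by Fubini's theorem $y\mapsto\ell(I_y\cap B_P)$ is measurable with integral $\Omega_dR_P^d$. Put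
\[
U=u|Y|=qL|Y|,\qquad G=q\,\Omega_d\sum_{\mathcal P_{\mathrm{big}}}R_P^d,\qquad X_{\mathrm{tent}}=64\,q\,\omega\sum_{\mathcal P_{\mathrm{small}}}\frac{R_P^{d+1}}{D_P},
\]
\[
X_{\mathrm{big}}=C_2\omega\,\delta r\sum_{\mathcal P_{\mathrm{big}}}R_P^{d-1},\qquad X_\partial=C_2\omega\,\delta r\sum_{\mathcal P_\partial}R_P^{d-1},\qquad X_{\mathrm{short}}=4N\tau_{n+1}|Y| .
\]
Integrating \eqref{eq:line} over $Y$ gives
\begin{equation}\label{eq:avg}
(1-2\varepsilon)U-X_{\mathrm{big}}-X_\partial-X_{\mathrm{short}}\le\frac{q_{n+1}}q\,\bigl(U-G+X_{\mathrm{tent}}\bigr).
\end{equation}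
Here $G$ is the gain from cutting big holes, and the terms $X$ are losses. We estimate them using $U\ge cuh^{d-1}$, $u\ge\tau$, $qL=u$ and $h=\sigma L$.

\emph{Big holes.} For $P\in\mathcal P_{\mathrm{big}}$ we have $\delta r\le qR_P/\Gamma$, so $X_{\mathrm{big}}\le C_2\omega\,G/(\Gamma\Omega_d)=G/2$. The balls $B_P$, $P\in\mathcal P_{\mathrm{big}}$, are disjoint and lie in $T_s$, so $G\le q|T_s|\le qL|Y|=U$.

\emph{Boundary holes.} By Lemma~\ref{lem:trim}, $X_\partial\le Crh^{d-2}L$, so $X_\partial/U\le CrL/(hu)\le Cr/(\sigma\tau)\le Cr/\lambda$.

\emph{Short pieces.} Since $N\le r^{-d}$ and $\tau_{n+1}=r^{d+1}$, we have $X_{\mathrm{short}}/U=4N\tau_{n+1}/u\le4r/\tau\le4r/\lambda$.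

\emph{Tents.} For $P\in\mathcal P_{\mathrm{small}}$ we have $R_P^d\le(\Gamma\delta r/q)^d$ and $R_P/D_P\le\kappa$. By Lemma~\ref{lem:count},
\[
X_{\mathrm{tent}}\le Cq\,\kappa\,N(\delta r/q)^d\le C\kappa\,\delta^d\,qL\,h^{d-1}\le C\kappa\,\delta^dU .
\]
This is the main term. The small holes fill at most a fraction $C\delta^d$ of the tube, as in the source, and the tent contributes the additional factor $\kappa\le C\delta^\alpha$; in the model this factor was $\delta$.

\begin{proof}[End of the proof of Proposition~\ref{prop:step}]
Let $\rho=q_{n+1}/q\ge0$, $v=1-G/(2U)\in[\frac12,1]$, $e_1=2\varepsilon+(X_\partial+X_{\mathrm{short}})/U$ and $e_2=X_{\mathrm{tent}}/U$. On the left of \eqref{eq:avg} use $X_{\mathrm{big}}\le G/2$, on the right use $-G\le-G/2$, and divide by $U$. This gives $v-e_1\le\rho\,(v+e_2)$, hence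
\[
\rho\ge1-\frac{e_1+e_2}{v+e_2}\ge1-2(e_1+e_2).
\]
The constant $\Gamma$ was chosen to give $X_{\mathrm{big}}\le G/2$, and not merely $X_{\mathrm{big}}\le G$, so that $v$ stays away from $0$ even if the big holes fill most of the tube. By the estimates above, Lemma~\ref{lem:param} and \eqref{eq:delta},
\[
e_1\le C2^{-\alpha n}+C2^{-n(n+1)},\qquad e_2\le C\delta_{n+1}^{d+\alpha}\le Cn^{-1-\alpha/d}.
\]
Together with $q\ge(1-2^{-n})q_n$ this gives $q_{n+1}\ge\bigl(1-2(e_1+e_2)-2^{-n}\bigr)q_n$; when $2(e_1+e_2)>1$ this inequality is trivial. Since $2^{-\alpha n}\le Cn^{-1-\alpha/d}$, we obtain $q_{n+1}\ge(1-C_1n^{-1-\alpha/d})q_n$ with $C_1$ independent of $n$.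
\end{proof}

This completes the proofs of Proposition~\ref{prop:local}, Theorem~\ref{thm:main} and Corollary~\ref{cor:answer}.

\begin{remark}
The two properties of $\delta_n$ in \eqref{eq:delta} have separate roles. The divergence of $\sum\delta_n^d$ is used only to make $E$ null. The convergence of $\sum\delta_n^{d+\alpha}$ is used only to sum the tent costs, and it is needed for every $\alpha>0$ because $E$ is fixed before $f$. With holes of fixed relative size the tent costs are not summable and the argument gives nothing, in agreement with Example~\ref{ex:cantor}, where gaps of fixed relative size do allow blow-up. The power form of $\eta$ near $0$ enters through the summability of $\varepsilon$ and of $\kappa\delta^d$, and through the fifth condition in \eqref{eq:large}.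
\end{remark}

\section{An $A_1$ weight that blows up on $E$}\label{sec:A1}

For a locally integrable $\phi$, the Hardy--Littlewood maximal function $\mathcal M\phi(x)$ is the supremum of the averages of $|\phi|$ over the balls that contain $x$. A locally integrable function $w$ that is positive almost everywhere is an \emph{$A_1$ weight} if $\mathcal Mw\le C'w$ almost everywhere for some constant $C'$. We use two standard facts, with a constant $C'$ depending only on $d$. The weak $(1,1)$ bound states that $|\{\mathcal M\phi>t\}|\le C'\|\phi\|_{L^1}/t$ for $t>0$. The Coifman--Rochberg theorem, for the exponent $\frac12$, states that if $\mathcal M\phi<\infty$ almost everywhere, then $\mathcal M\bigl((\mathcal M\phi)^{1/2}\bigr)\le C'(\mathcal M\phi)^{1/2}$ almost everywhere.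

\begin{proof}[Proof of Corollary~\ref{cor:A1}]
The construction uses only that $E$ is compact and null. Choose bounded open sets $U_k\supset E$ with $|U_k|\le4^{-k}$, and put
\[
w_k=(\mathcal M\mathbf 1_{U_k})^{1/2},\qquad w=1+\sum_{k\ge1}w_k .
\]
For every ball $B$ the weak $(1,1)$ bound gives Kolmogorov's inequality
\[
\int_Bw_k=\int_0^\infty\bigl|B\cap\{\mathcal M\mathbf 1_{U_k}>t^2\}\bigr|\,dt\le\int_0^\infty\min\Bigl\{|B|,\frac{C'|U_k|}{t^2}\Bigr\}\,dt=2\bigl(C'|B|\,|U_k|\bigr)^{1/2},
\]
and the right side is at most $2(C'|B|)^{1/2}2^{-k}$. So $w$ is locally integrable. By monotone convergence the average of $w$ over a ball is the sum of the averages of its terms, so $\mathcal Mw\le1+\sum_k\mathcal Mw_k\le\max\{1,C'\}\,w$ almost everywhere by the Coifman--Rochberg theorem, which applies because $\mathcal M\mathbf 1_{U_k}\le1$. Thus $w$ is an $A_1$ weight. A point of the open set $U_k$ lies in a ball contained in $U_k$, so $w_k\ge1$ on $U_k$, and $w\ge k+1$ on the open set $U_1\cap\dots\cap U_k\supset E$. As $E$ is compact, this set contains all points close enough to $E$. So $w$ blows up on $E$, and Corollary~\ref{cor:answer}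 shows that it is not comparable to any quasiconformal Jacobian.
\end{proof}

\begin{thebibliography}{9}

\bibitem{weight}
\emph{An $A1$ weight not comparable with any quasiconformal Jacobian},
\texttt{http://www.math.stonybrook.edu/\textasciitilde{}bishop/papers/weight.pdf}.

\bibitem{aim}
Astala--Iwaniec--Martin, Chapter~3.

\bibitem{heinonen}
Heinonen, \emph{Lectures on Analysis on Metric Spaces}.

\bibitem{vaisala}
V\"ais\"al\"a, \emph{Lectures on $n$-dimensional Quasiconformal Mappings}.

\end{thebibliography}
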